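# Uniqueness of bounded weak solutions of the defocusing energy-critical Schrödinger equation

## 1. The guess that $u_0$ determines a bounded $H^1$ solution

Let $n\ge 3$ and consider, on $\mathbb R^n$,
$$i\partial_t u+\Delta u=|u|^{4/(n-2)}u,\qquad (t,x)\in\mathbb R^{1+n},\tag{1}$$
$$u(0,x)=u_0(x),\qquad u_0\in H^1(\mathbb R^n).\tag{2}$$
A *solution in $L^\infty(\mathbb R;H^1)$* is a function $u\in L^\infty(\mathbb R;H^1)$ that satisfies (1) in the sense of distributions. After a change on a null set of times, such a function is weakly continuous in $t$ with values in $H^1$. We always take this representative, and (2) means $u(0)=u_0$ for it. The energy is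
$$E(u)=\|\nabla u\|_{L^2}^2+\tfrac{n-2}{n}\|u\|_{L^{2n/(n-2)}}^{2n/(n-2)} .$$

Is there at most one such solution for each $u_0$? No energy condition is imposed. In particular we do not assume the strong energy inequality
$$E(u(t))\le E(u(s))\qquad(t>s\ge0\ \text{ or }\ t<s\le 0).\tag{3}$$
Struwe proved that a solution in $L^\infty(\mathbb R;H^1)\cap L^1_{loc}(\mathbb R;H^2)$ is unique among the solutions in $L^\infty(\mathbb R;H^1)$ that satisfy (3). Uniqueness within $C(\mathbb R;H^1)$ is known too. The question is what happens with neither assumption.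

The first guess is **yes**: subtract two solutions and estimate the difference. Put $\alpha=\frac4{n-2}$ and $F(z)=|z|^\alpha z$. If $u,v$ are solutions with the same data, then $w=u-v$ satisfies
$$i\partial_tw+\Delta w=G,\qquad G=F(u)-F(v),\qquad w(0)=0 .$$
We test the guess on two easy cases.

*No nonlinearity.* Let $G=0$. In Fourier variables $\partial_t\hat w=-i|\xi|^2\hat w$, so $\partial_t\big(e^{it|\xi|^2}\hat w\big)=0$ as a distribution. For $\phi\in C_c^\infty$ the function $t\mapsto\int e^{it|\xi|^2}\hat w(t,\xi)\phi(\xi)\,d\xi$ is continuous, because it pairs a weakly continuous function with a strongly continuous one. It has zero derivative and vanishes at $t=0$. So $w=0$.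

*Solutions bounded in $(t,x)$.* Suppose $|u|,|v|\le R$. The function $F$ is $C^1$ in the real sense, with derivative $DF(z)\zeta=|z|^\alpha\zeta+\alpha|z|^{\alpha-2}\operatorname{Re}(\bar z\zeta)\,z$ for $z\neq0$, so $|DF(z)|\le(1+\alpha)|z|^\alpha$. Integrating along the segment from $z'$ to $z$ gives
$$|F(z)-F(z')|\le(1+\alpha)\big(|z|^\alpha+|z'|^\alpha\big)|z-z'| .\tag{4}$$
Hence $|G|\le L|w|$ with $L=2(1+\alpha)R^\alpha$, and $G\in L^\infty(\mathbb R;L^2)$. The previous computation now reads $e^{it|\xi|^2}\hat w(t)=-i\int_0^te^{is|\xi|^2}\hat G(s)\,ds$. Plancherel gives $\|w(t)\|_2\le L\big|\int_0^t\|w(s)\|_2\,ds\big|$, and Gronwall gives $w=0$.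

The guess passes both tests. It is in fact correct, but a general $u(t)\in H^1$ is unbounded, and the power in (1) is exactly the one for which Sobolev's inequality leaves no room. The proof has to deal with that.

## 2. Weak solutions in $\dot H^1$, and what is quoted

Put
$$2^*=\tfrac{2n}{n-2},\qquad (2^*)'=\tfrac{2n}{n+2},\qquad c_n=\tfrac{n-2}n .$$
Three identities will be used:
$$\tfrac1{(2^*)'}=\tfrac{\alpha}{2^*}+\tfrac1{2^*},\qquad \tfrac12=\tfrac1n+\tfrac1{2^*},\qquad n\alpha=2\cdot2^* .\tag{5}$$
(The first is $\frac{n+2}{2n}=\frac2n+\frac{n-2}{2n}$, and the last is $n\alpha=\frac{4n}{n-2}$.)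

Let $X=\dot H^1(\mathbb R^n)=\{f\in L^{2^*}:\nabla f\in L^2\}$ with $\|f\|_X=\|\nabla f\|_{L^2}$. This is a separable Hilbert space, and Sobolev's inequality says $\|f\|_{2^*}\le S\|f\|_X$. Clearly $H^1\subset X$ continuously. The inclusion is strict: $f(x)=(1+|x|^2)^{-a/2}$ with $\frac{n-2}2<a\le\frac n2$ has $|f|^{2^*}$ and $|\nabla f|^2\lesssim|x|^{-2a-2}$ integrable at infinity, while $|f|^2\sim|x|^{-2a}$ is not. By duality, $H^1\subset L^{2^*}$ gives $L^{(2^*)'}\subset H^{-1}$.

By (4), Hölder and (5),
$$\|F(f)-F(g)\|_{(2^*)'}\le(1+\alpha)\big(\|f\|_{2^*}^\alpha+\|g\|_{2^*}^\alpha\big)\|f-g\|_{2^*},$$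
so $F:L^{2^*}\to L^{(2^*)'}$ is continuous. Also $E$ is continuous on $X$.

For the last section we allow both signs from the start. For $\mu\in\{1,-1\}$ let
$$i\partial_tu+\Delta u=\mu F(u),\qquad E_\mu(u)=\|\nabla u\|_2^2+\mu c_n\|u\|_{2^*}^{2^*}.\tag{6}$$
Equation (1) is the case $\mu=1$, and $E=E_1$.

**Definition.** "Interval" means a nondegenerate interval, with or without endpoints. A **weak solution on $I$** is a weakly continuous $u:I\to X$ that satisfies (6) in $\mathcal D'(\operatorname{int}I\times\mathbb R^n)$. A **strong solution on $I$** is a weak solution in $C(I;X)$.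

Restrictions to subintervals are again weak (strong) solutions. A solution in $L^\infty(\mathbb R;H^1)$ is a weak solution on $\mathbb R$ with $\mu=1$. A time-independent example with $\mu=-1$ is
$$W(x)=\Big(1+\tfrac{|x|^2}{n(n-2)}\Big)^{-(n-2)/2}.$$
With $\rho=|x|^2/(n(n-2))$ one computes $\Delta W=-\frac1n(1+\rho)^{-\frac n2-1}\big[n(1+\rho)-n\rho\big]=-(1+\rho)^{-\frac{n+2}2}=-F(W)$. So $u(t)=W$ is a strong solution of the focusing equation.

Some routine facts:

* A weak solution is bounded in $X$ on compact subintervals. Each functional is bounded along $u$ there, so Banach–Steinhaus applies.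
* It is strongly measurable by Pettis, since $X$ is separable. Hence $F(u)\in L^\infty_{loc}(I;L^{(2^*)'})$. Here and below, $L^\infty_{loc}(I)$ means bounded on compact subintervals of $I$, including those that contain endpoints of $I$.
* Strongly measurable functions into $L^p$, $p<\infty$, are identified with jointly measurable functions of $(t,x)$.
* Let $\langle f,\varphi\rangle=\int f\varphi\,dx$ (bilinear). The functionals $\langle\cdot,\varphi\rangle$, $\varphi\in C_c^\infty$, separate the points of the Hilbert space $X$, so they are dense in its dual. A bounded sequence in $X$ converges weakly as soon as it converges when tested on $C_c^\infty$.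

For a bounded interval $J\ni t_0$ and $G\in L^1(J;H^{-1})$ put
$$\Phi_{t_0}[G](t)=\int_{t_0}^te^{i(t-s)\Delta}G(s)\,ds ,$$
a Bochner integral in $H^{-1}$, so that $\Phi_{t_0}[G]\in C(J;H^{-1})$. Two deep results are quoted.

**Fact A** (Keel–Tao, Amer. J. Math. 1998; Strichartz estimates including the endpoint, $n\ge3$). There is $C_0=C_0(n)$ such that for every bounded interval $J\ni t_0$
$$\|\Phi_{t_0}[G]\|_{L^2(J;L^{2^*})}\le C_0\|G\|_{L^2(J;L^{(2^*)'})},\qquad \|\Phi_{t_0}[G]\|_{L^2(J;L^{2^*})}\le C_0\|G\|_{L^1(J;L^2)} .$$

These hold for every $G$ in the respective space, with $\Phi_{t_0}[G]$ the integral just defined. Indeed, take nice $G_k\to G$ in that space. Both spaces embed in $L^1(J;H^{-1})$, so $\Phi_{t_0}[G_k]\to\Phi_{t_0}[G]$ uniformly in $H^{-1}$ on $J$. By the estimate for nice functions, $\Phi_{t_0}[G_k]$ is Cauchy in $L^2(J;L^{2^*})$. The two limits agree as distributions.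

**Fact B** ($\mu=1$; Colliander–Keel–Staffilani–Takaoka–Tao, Ann. of Math. 2008, for $n=3$; Ryckman–Visan, Amer. J. Math. 2007, for $n=4$; Visan, Duke Math. J. 2007, for $n\ge5$). For all $\varphi\in X$ and $t_1\in\mathbb R$ there is a strong solution $v\in C(\mathbb R;X)$ with $v(t_1)=\varphi$ and $E(v(t))=E(\varphi)$ for all $t$.

We shall prove the following.

**Theorem 1.** Let $n\ge3$, $\mu=1$, let $I$ be any interval and $u$ a weak solution on $I$. Then $u\in C(I;X)$. Moreover, $u$ is the restriction to $I$ of a global strong solution of Fact B, and $E(u(t))$ is constant.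

**Corollary.** For every $n\ge3$ and $u_0\in H^1(\mathbb R^n)$, the problem (1)–(2) has at most one solution in $L^\infty(\mathbb R;H^1)$. The solution belongs to $C(\mathbb R;H^1)$, and $E(u(t))=E(u_0)$ for all $t$. In particular (3) holds automatically, with equality.

Existence of a solution in $L^\infty(\mathbb R;H^1)$ follows from the standard compactness argument combined with the energy inequality, so there is exactly one. Theorem 1 asks for less than the Corollary needs: any time interval (also one-sided ones such as $[0,T)$), boundedness only locally in time, and $\dot H^1$ in place of $H^1$.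

## 3. Duhamel's formula for weakly continuous functions

Fact A estimates $\Phi_{t_0}[G]$. To use it we must know that a difference of weak solutions *is* such an integral.

**Lemma 1.** Let $w:I\to X$ be weakly continuous, $G\in L^\infty_{loc}(I;L^{(2^*)'})$, $i\partial_tw+\Delta w=G$ in $\mathcal D'(\operatorname{int}I\times\mathbb R^n)$, and $w(t_0)=0$ for some $t_0\in I$. Then $w(t)=-i\,\Phi_{t_0}[G](t)$ for all $t\in I$.

**Step 1: pair the equation with a fixed test function.** Let $\varphi\in C_c^\infty(\mathbb R^n)$ and $m(t)=\langle w(t),\varphi\rangle$, a continuous function on $I$. Testing with $\theta(t)\varphi(x)$ gives $-i\int\theta'm\,dt=\int\theta\big(\langle G,\varphi\rangle-\langle w,\Delta\varphi\rangle\big)dt$. So the distributional derivative of $m$ is $i\langle w,\Delta\varphi\rangle-i\langle G,\varphi\rangle\in L^\infty_{loc}(I)$. Therefore, by continuity also at endpoints that belong to $I$,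
$$\langle w(t)-w(s),\varphi\rangle=\int_s^t\big(i\langle w(\sigma),\Delta\varphi\rangle-i\langle G(\sigma),\varphi\rangle\big)\,d\sigma\qquad(s,t\in I).\tag{7}$$
Between $s$ and $t$, $w$ is bounded in $L^{2^*}$ and $G$ in $L^{(2^*)'}$, so for fixed $s,t$ both sides are continuous in $\varphi$ for the topology of $\mathcal S$. As $C_c^\infty$ is dense in $\mathcal S$, (7) holds for $\varphi\in\mathcal S$. The condition $w(t_0)=0$ has not been used so far.

**Step 2: pair with a test function that moves with the free flow.** The purpose is to cancel the term with $\Delta$. Fix $t\in I$ and $\psi\in\mathcal S$, and put $\phi(s)=e^{i(t-s)\Delta}\psi$. Then $\phi\in C^1(\mathbb R;\mathcal S)$, $\phi'=-i\Delta\phi$ and $\phi(t)=\psi$. For $s,s+h\in I$,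
$$\tfrac1h\big[\langle w(s+h),\phi(s+h)\rangle-\langle w(s),\phi(s)\rangle\big]=\Big\langle w(s+h),\tfrac{\phi(s+h)-\phi(s)}h\Big\rangle+\tfrac1h\langle w(s+h)-w(s),\phi(s)\rangle .$$
On a compact subinterval, the first term is bounded because $w$ is bounded in $L^{2^*}$ and the difference quotients of $\phi$ are bounded in $L^{(2^*)'}$. By (7), the second is bounded by $\sup\|w\|_{2^*}\|\Delta\phi(s)\|_{(2^*)'}+\sup\|G\|_{(2^*)'}\|\phi(s)\|_{2^*}$. So $s\mapsto\langle w(s),\phi(s)\rangle$ is locally Lipschitz on $I$, and it is the integral of its a.e. derivative.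

**Step 3: compute that derivative.** Let $h\to0$. In the first term, the difference quotient converges in $L^{(2^*)'}$ to $\phi'(s)$, while $w(s+h)$ is bounded and converges weakly to $w(s)$. The limit is $\langle w(s),\phi'(s)\rangle=-i\langle w(s),\Delta\phi(s)\rangle$. In the second term use (7) with $\varphi=\phi(s)$. At every Lebesgue point $s$ of the $L^{(2^*)'}$-valued function $G$, hence for a.e. $s$, the limit is $i\langle w(s),\Delta\phi(s)\rangle-i\langle G(s),\phi(s)\rangle$. The sum is $-i\langle G(s),\phi(s)\rangle$.

**Step 4: integrate.** We use $w(t_0)=0$ and the symmetry of $e^{i\tau\Delta}$ for the bilinear pairing (its Fourier multiplier is even in $\xi$). Integrating from $t_0$ to $t$,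
$$\langle w(t),\psi\rangle=-i\int_{t_0}^t\langle G(s),e^{i(t-s)\Delta}\psi\rangle\,ds=\big\langle-i\,\Phi_{t_0}[G](t),\psi\big\rangle .\qquad\square$$

## 4. The difference estimate at the critical power

Let $u,v$ be weak solutions with $u(t_0)=v(t_0)$, let $w=u-v$ and $G=\mu(F(u)-F(v))$. Two more cases show what Fact A can do on a bounded interval $J\ni t_0$ on whose closure $u,v$ are bounded.

*Small solutions.* Suppose $\|u(t)\|_{2^*},\|v(t)\|_{2^*}\le\varepsilon$ on $J$. By (4), Hölder and (5), $\|G\|_{L^2(J;L^{(2^*)'})}\le2(1+\alpha)\varepsilon^\alpha\|w\|_{L^2(J;L^{2^*})}$. If $2(1+\alpha)C_0\varepsilon^\alpha<1$, Lemma 1 and Fact A give $\|w\|_{L^2(J;L^{2^*})}=0$. Weak continuity suffices here.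

*Solutions bounded in $L^{n\alpha}$.* Suppose $\|u(t)\|_{n\alpha},\|v(t)\|_{n\alpha}\le R$ on $J$. By (4) and (5), $\|G\|_{L^1(J;L^2)}\le2(1+\alpha)R^\alpha|J|^{1/2}\|w\|_{L^2(J;L^{2^*})}$. The factor is small when $|J|$ is small, depending only on $R$, so $w=0$ on short intervals, and one repeats.

A large function $\varphi\in L^{2^*}$ is the sum of a function in $L^{n\alpha}$ and a function small in $L^{2^*}$. So we can treat a solution that *stays close to $\varphi$* by running both estimates together.

**Lemma 2.** Let $u,v$ be weak solutions on $I$ (either sign $\mu$), $t_0\in I$, $u(t_0)=v(t_0)$, and suppose that both are strongly continuous into $X$ at the single time $t_0$. Then $u=v$ on a relative neighborhood of $t_0$ in $I$. Consequently, if $u,v$ are strong solutions on $I$ that agree at one time, then $u=v$ on $I$.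

**Step 1: split the nonlinear difference.** Put $\varphi=u(t_0)=v(t_0)$ and, for $M>0$, $g=\varphi1_{\{|\varphi|\le M\}}$, $h=\varphi-g$. Write $u(t)=\varphi+r_1(t)$, $v(t)=\varphi+r_2(t)$. Since $|u|^\alpha\le3^\alpha(|g|^\alpha+|h|^\alpha+|r_1|^\alpha)$, and similarly for $v$, (4) gives with $K=2\cdot3^\alpha(1+\alpha)$
$$|G|\le K\,D\,|w|,\qquad D=|g|^\alpha+|h|^\alpha+|r_1|^\alpha+|r_2|^\alpha .$$
Let $A=G\,|g|^\alpha/D$ where $D>0$, $A=0$ where $D=0$, and $B=G-A$. Where $D=0$ we have $G=0$, so $B=0$ there too. Both are jointly measurable and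
$$|A|\le K|g|^\alpha|w|,\qquad |B|\le K\big(|h|^\alpha+|r_1|^\alpha+|r_2|^\alpha\big)|w| .$$

**Step 2: choose the parameters, in this order.** First choose $\varepsilon>0$ with $3C_0K\varepsilon^\alpha\le\frac14$. Next choose $M$ with $\|h\|_{2^*}\le\varepsilon$, possible by dominated convergence. Then $g\in L^{2^*}\cap L^\infty\subset L^{n\alpha}$, since $\int|g|^{2\cdot2^*}\le M^{2^*}\int|g|^{2^*}$. Last choose $\delta>0$ such that $J=I\cap[t_0-\delta,t_0+\delta]$ is compact, such that
$$\|r_j(t)\|_{2^*}\le\varepsilon\qquad(t\in J,\ j=1,2),\tag{8}$$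
and such that $C_0K(2\delta)^{1/2}\|g\|_{n\alpha}^\alpha\le\frac14$. Condition (8) is where strong continuity at $t_0$ is used, and it is the only place.

**Step 3: estimate.** On $J$ the solutions are bounded in $X$. By Hölder and (5),
$$\|B\|_{L^2(J;L^{(2^*)'})}\le3K\varepsilon^\alpha\|w\|_{L^2(J;L^{2^*})},\qquad \|A\|_{L^1(J;L^2)}\le K(2\delta)^{1/2}\|g\|_{n\alpha}^\alpha\|w\|_{L^2(J;L^{2^*})}.$$
For $A$ we used $\||g|^\alpha\|_{L^n}=\|g\|_{n\alpha}^\alpha$ and Cauchy–Schwarz in time with $|J|\le2\delta$. By Lemma 1, $w=-i\Phi_{t_0}[A]-i\Phi_{t_0}[B]$ on $J$. Fact A then gives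
$$\|w\|_{L^2(J;L^{2^*})}\le\big(\tfrac14+\tfrac14\big)\|w\|_{L^2(J;L^{2^*})}.$$
The norm is finite, because $w\in L^\infty(J;L^{2^*})$. Hence $w=0$ for a.e. $t\in J$, and for every $t\in J$ by weak continuity.

**Step 4: from local to global for strong solutions.** If $u,v$ are strong solutions on $I$, the set $\{t\in I:u(t)=v(t)\}$ is closed in $I$, relatively open by Steps 1–3, and nonempty. Since $I$ is connected, it is $I$. $\square$

## 5. Where weak continuity is not enough: a concentrating bubble

Lemma 2 does not apply to a weak solution at an arbitrary time, because weak continuity does not give (8).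

*Example.* Take $Q\in C_c^\infty(\mathbb R^n)$, $Q\ne0$, and
$$r(t,x)=|t|^{-(n-2)/2}\,Q(x/|t|)\quad(t\ne0),\qquad r(0)=0 .\tag{9}$$
By scaling, $\|r(t)\|_X=\|Q\|_X$ and $\|r(t)\|_{2^*}=\|Q\|_{2^*}$ for $t\ne0$. For $\psi\in C_c^\infty$, $|\langle r(t),\psi\rangle|\le|t|^{n-(n-2)/2}\|Q\|_1\|\psi\|_\infty\to0$. So $r:\mathbb R\to X$ is weakly continuous, and it is strongly continuous except at $t=0$, where (8) fails for small $\varepsilon$. This curve is not claimed to solve (1). It shows that (8) does not follow from weak continuity, so the equation must be used again to obtain (8).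

The energy of this curve is $E(Q)>0$ for $t\ne0$ and $0$ at $t=0$. For $\mu=1$, such a jump is the only obstruction.

**Lemma 3.** Let $\mu=1$, let $u:I\to X$ be weakly continuous, $t_k\to t_0$ in $I$, $\varphi=u(t_0)$. If $\limsup_kE(u(t_k))\le E(\varphi)$, then $u(t_k)\to\varphi$ strongly in $X$.

*Proof.* We have $u(t_k)\rightharpoonup\varphi$ in $X$, hence in $L^{2^*}$, so $\liminf_k\|u(t_k)\|_{2^*}^{2^*}\ge\|\varphi\|_{2^*}^{2^*}$. Therefore
$$\limsup_k\|\nabla u(t_k)\|_2^2\le\limsup_kE(u(t_k))-c_n\liminf_k\|u(t_k)\|_{2^*}^{2^*}\le E(\varphi)-c_n\|\varphi\|_{2^*}^{2^*}=\|\nabla\varphi\|_2^2 .$$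
In a Hilbert space, weak convergence together with $\limsup\|u(t_k)\|\le\|\varphi\|$ gives strong convergence. $\square$

*Remark: what (3) would buy.* Suppose a solution $u$ satisfies (3), and let $v$ be the solution of Fact B with $v(0)=u_0$. Let $T\ge0$ be such that $u=v$ on $[0,T]$. For $t\downarrow T$, (3) gives $E(u(t))\le E(u(T))$, so Lemma 3 gives strong continuity from the right at $T$. Lemma 2 on $[T,\infty)$ then shows $u=v$ slightly beyond $T$. The set of such $T$ is closed by weak continuity, so $u=v$ on $[0,\infty)$. The case $t<0$ is the same. Without (3), we need another reason why the energy cannot be larger at nearby times than at $t_0$.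

## 6. The closed set of bad times, and Baire category on it

From now until the end of Section 7, $\mu=1$ and $u$ is a weak solution on $I$.

**Definition.** A time $t\in I$ is **good** if $u$ is strongly continuous on some relative neighborhood of $t$ in $I$. Let $O$ be the set of good times and $\mathcal F=I\setminus O$ the set of **bad** times.

By definition $O$ is relatively open and $\mathcal F$ relatively closed. The same definition makes sense for any weakly continuous curve. For the curve (9), $\mathcal F=\{0\}$. Note that the restriction of (9) to $\mathcal F$ is trivially continuous while (9) itself is not: continuity *along the bad set* is weaker than continuity. The theorem says $\mathcal F=\emptyset$ for solutions, and we start with the smallest possible bad sets.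

*An isolated bad time is impossible.* Let $t_0\in\mathcal F$ be isolated in $\mathcal F$ and interior to $I$. For small $\delta$, $u$ is a strong solution on $(t_0,t_0+\delta]$. By Lemma 2 it coincides there with the solution $v_+$ of Fact B through $u(t_0+\delta)$. Both are weakly continuous at $t_0$, so $u(t_0)=v_+(t_0)$. Likewise $u=v_-$ on $[t_0-\delta,t_0]$. Now $v_+$ and $v_-$ are global strong solutions that agree at $t_0$, so $v_+=v_-$ by Lemma 2. Thus $u$ is strongly continuous near $t_0$, and $t_0$ is good after all. If $t_0$ is an endpoint of $I$, one side suffices.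

*A nonempty countable bad set is impossible.* A nonempty countable closed subset of $I$ is locally compact, hence a Baire space. If it had no isolated point, it would be a countable union of closed nowhere dense singletons. So it has an isolated point, which was just excluded.

*Where this stops.* A Cantor set has no isolated point, and then there is no first place to begin. Category in $I$ alone does not help either: it will show that good times are dense (Lemma 4 with $\mathcal F$ replaced by an open subinterval, then Lemma 2), and a Cantor set has dense complement.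

The way past this is to apply Baire's theorem **inside $\mathcal F$** and not in $I$.

**Lemma 4.** Let $u:I\to X$ be weakly continuous and $\mathcal F\subset I$ nonempty and relatively closed. Then there is $t_0\in\mathcal F$ such that the restriction $u|_{\mathcal F}$ is strongly continuous at $t_0$.

*Proof.* Let $f(t)=\|u(t)\|_X$ for $t\in\mathcal F$. The norm is weakly lower semicontinuous, so $f$ is lower semicontinuous and $U_q=\{t\in\mathcal F:f(t)>q\}$ is open in $\mathcal F$ for each $q$. If $f$ is discontinuous at $t\in\mathcal F$, upper semicontinuity fails there, so some rational $q$ satisfies $f(t)\le q<\limsup_{\mathcal F\ni s\to t}f(s)$. Then $t\in\overline{U_q}\setminus U_q$, with closure in $\mathcal F$.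

Each set $\overline{U_q}\setminus U_q$ is closed in $\mathcal F$ and has empty interior: a nonempty open $V$ inside it would lie in $\overline{U_q}$ and miss $U_q$, which is impossible. Since $\mathcal F$ is closed in an interval, it is locally compact, hence a Baire space, and so $\mathcal F\ne\bigcup_{q\in\mathbb Q}(\overline{U_q}\setminus U_q)$. Thus $f$ is continuous at some $t_0\in\mathcal F$. If $\mathcal F\ni s_k\to t_0$, then $u(s_k)\rightharpoonup u(t_0)$ and $\|u(s_k)\|_X\to\|u(t_0)\|_X$, so $u(s_k)\to u(t_0)$ strongly. $\square$

Lemma 4 controls $u$ along $\mathcal F$ only. Off $\mathcal F$, on each gap, $u$ is one of the solutions of Fact B, so its energy is constant on the gap *up to and including an endpoint in $\mathcal F$*, exactly as in the isolated case. The energy at a good time therefore equals the energy at a bad time, and at bad times near $t_0$ the energy is under control. Lemma 3 will turn this into strong continuity.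

## 7. Proof of Theorem 1: no bad times

Suppose $\mathcal F\ne\emptyset$. Take $t_0\in\mathcal F$ from Lemma 4 and put $\varphi=u(t_0)$. Let $t_k\in I$, $t_k\to t_0$. We want $u(t_k)\to\varphi$ strongly. Every subsequence has a further subsequence that lies entirely in $\mathcal F$ or entirely in $O$, so it suffices to treat these two cases.

**Step 1: sequences of bad times.** If all $t_k\in\mathcal F$, then $u(t_k)\to\varphi$ by the choice of $t_0$.

**Step 2: attach to each good time a nearby bad time.** Let all $t_k\in O$. Let $[t_0,t_k]$ denote the closed segment between the two points, in either order. The set $\mathcal F\cap[t_0,t_k]$ is compact and contains $t_0$. Let $a_k$ be its point nearest to $t_k$. Then $a_k\ne t_k$ because $t_k\notin\mathcal F$, and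
$$|a_k-t_0|\le|t_k-t_0|\to0 .$$
Let $J_k$ be the segment from $a_k$ (excluded) to $t_k$ (included). It is a nondegenerate interval with $J_k\subset O$, so $u\in C(J_k;X)$.

**Step 3: carry the energy from $t_k$ to $a_k$.** Let $v_k\in C(\mathbb R;X)$ be the solution of Fact B with $v_k(t_k)=u(t_k)$. By Lemma 2 on $J_k$, $u=v_k$ on $J_k$. Let $s\to a_k$ within $J_k$. Then $u(s)\rightharpoonup u(a_k)$, $v_k(s)\to v_k(a_k)$, and $u(s)=v_k(s)$, so $u(a_k)=v_k(a_k)$. Hence
$$E(u(t_k))=E(v_k(t_k))=E(v_k(a_k))=E(u(a_k)).\tag{10}$$
Fact B is essential here: $v_k$ continues strongly through $a_k$, although nothing strong was known about $u$ at $a_k$.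

**Step 4: strong continuity at $t_0$.** Since $a_k\in\mathcal F$ and $a_k\to t_0$, the choice of $t_0$ gives $u(a_k)\to\varphi$ strongly, so $E(u(a_k))\to E(\varphi)$. By (10), $E(u(t_k))\to E(\varphi)$, and Lemma 3 gives $u(t_k)\to\varphi$ strongly in $X$. Together with Step 1, $u:I\to X$ is strongly continuous at $t_0$.

**Step 5: the time $t_0$ is good.** Let $v\in C(\mathbb R;X)$ be the solution of Fact B with $v(t_0)=\varphi$. Both $u$ and $v$ are strongly continuous at $t_0$ and agree there. By Lemma 2, $u=v$ on a relative neighborhood of $t_0$ in $I$. So $u$ is strongly continuous on that neighborhood and $t_0\in O$. This contradicts $t_0\in\mathcal F$, so $\mathcal F=\emptyset$ and $u\in C(I;X)$.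

**Step 6: identification and energy.** Pick any $t_1\in I$ and let $v$ be the solution of Fact B with $v(t_1)=u(t_1)$. By Lemma 2, $u=v$ on $I$. In particular $E(u(t))$ is constant. $\square$

## 8. From $\dot H^1$ back to $H^1$: proof of the Corollary

**Step 1: uniqueness.** Let $u,\tilde u\in L^\infty(\mathbb R;H^1)$ be solutions of (1)–(2). They are weakly continuous into $H^1$, hence into $X$, so they are weak solutions on $\mathbb R$. By Theorem 1 both lie in $C(\mathbb R;X)$. They agree at $t=0$, so $u=\tilde u$ by Lemma 2. Theorem 1 also gives $E(u(t))=E(u_0)$ for all $t$.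

**Step 2: strong continuity in $H^1$.** What is missing is continuity into $L^2$. By weak continuity, $\|u(t)\|_{H^1}$ is bounded by the $L^\infty(\mathbb R;H^1)$ norm for *every* $t$. Since $\Delta:H^1\to H^{-1}$ is bounded and $F(u)\in L^\infty(\mathbb R;L^{(2^*)'})\subset L^\infty(\mathbb R;H^{-1})$,
$$\partial_tu=i\Delta u-iF(u)\in L^\infty(\mathbb R;H^{-1}).$$
So $u$ is Lipschitz into $H^{-1}$, and
$$\|u(t)-u(s)\|_{L^2}^2\le\|u(t)-u(s)\|_{H^1}\|u(t)-u(s)\|_{H^{-1}}\le C|t-s| .$$
Hence $u\in C(\mathbb R;L^2)\cap C(\mathbb R;X)=C(\mathbb R;H^1)$. $\square$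

## 9. Both signs: uniqueness and bounded finite-time blow-up

This section is a supplement and is not needed for the results above. It isolates what the sign $\mu=1$ contributed, namely the absence of bounded finite-time blow-up.

**Definition.** For $0<A\le\infty$ let $\mathcal W_A(I)$ be the set of weak solutions $u$ of (6) on $I$ with $\sup_{t\in K}\|\nabla u(t)\|_2<A$ for every compact $K\subset I$.

So $\mathcal W_\infty(I)$ is the set of all weak solutions on $I$. For $\mu=-1$, the static solution $W$ of Section 2 lies in $\mathcal W_A(I)$ if and only if $A>\|\nabla W\|_2$.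

**Fact C** (local theory in $\dot H^1$, $n\ge3$, $\mu=\pm1$; Cazenave–Weissler, Nonlinear Anal. 1990; Tao–Visan, Electron. J. Differential Equations 2005). For every $\varphi\in X$ and $t_1\in\mathbb R$ there is a strong solution on an open interval containing $t_1$, equal to $\varphi$ at $t_1$, along which $E_\mu$ is constant.

By Lemma 2, every strong solution coincides near each of its times with a solution of Fact C. So $E_\mu$ is locally constant, hence constant, along every strong solution on any interval.

**Theorem 2.** Let $n\ge3$, $\mu\in\{1,-1\}$, $0<A\le\infty$. The following are equivalent.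

* (i) For every interval $I$, every $u\in\mathcal W_A(I)$ is in $C(I;X)$.
* (ii) For every interval $I$ and $t_1\in I$, two elements of $\mathcal W_A(I)$ that agree at $t_1$ coincide on $I$.
* (iii) Every strong solution $v$ on a bounded interval $[t_1,T)$ with $\sup_{[t_1,T)}\|\nabla v\|_2<A$ has a strong limit in $X$ as $t\uparrow T$.

**Step 1: (i) implies (ii).** Two elements of $\mathcal W_A(I)$ are strong solutions by (i). Lemma 2 applies.

**Step 2: (ii) implies (iii).** The idea is to compare $v$ with the local solution issued backward from its weak limit. Let $A'=\sup_{[t_1,T)}\|\nabla v\|_2<A$. Equation (7) holds for $v$ with $G=\mu F(v)$, since its derivation did not use $w(t_0)=0$. As $v$ is bounded in $L^{2^*}$ and $F(v)$ in $L^{(2^*)'}$, $\langle v(t),\varphi\rangle$ is Lipschitz on $[t_1,T)$ for each $\varphi\in C_c^\infty$, so it has a limit at $T$. With boundedness in $X$, $v(t)\rightharpoonup v_*$ weakly in $X$ as $t\uparrow T$, and $\|\nabla v_*\|_2\le A'$. Put $v(T)=v_*$. Then $v\in\mathcal W_A([t_1,T])$.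

By Fact C there is a strong solution $z$ near $T$ with $z(T)=v_*$. Since $\|\nabla z(T)\|_2\le A'<A$, continuity gives $z\in\mathcal W_A([T-\delta,T])$ for some small $\delta>0$, which we take with $T-\delta\ge t_1$. By (ii) on $[T-\delta,T]$, where $v$ and $z$ agree at $T$, $v=z$ there. So $v(t)\to v_*$ strongly.

**Step 3: (iii) implies (i), reduction to one time.** If $v$ solves (6), so does $\overline{v(-t)}$. Hence (iii) also holds backward in time. Let $u\in\mathcal W_A(I)$, define $O$ and $\mathcal F$ as in Section 6, suppose $\mathcal F\ne\emptyset$, take $t_0$ from Lemma 4 and put $\varphi=u(t_0)$. If $u$ is strongly continuous at $t_0$, then Lemma 2 and the solution of Fact C through $\varphi$ at $t_0$ give $t_0\in O$, a contradiction. So suppose $u$ is not strongly continuous at $t_0$. Along sequences in $\mathcal F$ there is strong convergence, so there are $t_k\in O$, $t_k\to t_0$, and $\eta>0$ with $\|u(t_k)-\varphi\|_X\ge\eta$. Decrease $\eta$, if necessary, so that $c_nS^{2^*}\eta^{2^*-2}\le\frac12$.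

Lemma 3 is not available for $\mu=-1$, because the potential term then has the wrong sign. A continuity argument on the gaps replaces it.

**Step 4: the energy on the closed gaps.** Define $a_k\in\mathcal F$ and $J_k\subset O$ as in Section 7. The set $\overline{J_k}=J_k\cup\{a_k\}$ is a compact subset of $I$, so $\sup_{J_k}\|\nabla u\|_2<A$. By (iii), forward or backward, $u|_{J_k}$ has a strong limit at $a_k$, which must be the weak limit $u(a_k)$. Hence $u|_{\overline{J_k}}$ is a strong solution and $E_\mu(u)$ is constant on $\overline{J_k}$.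

**Step 5: stop at distance exactly $\eta$.** We have $u(a_k)\to\varphi$ in $X$, as $a_k\in\mathcal F$ and $a_k\to t_0$. So for large $k$ the continuous function $s\mapsto\|u(s)-\varphi\|_X$ on $\overline{J_k}$ is less than $\eta$ at $a_k$ and at least $\eta$ at $t_k$. It takes the value $\eta$ at some $s_k\in\overline{J_k}$. Put $r_k=u(s_k)-\varphi$. Since $s_k\to t_0$, weak continuity gives $r_k\rightharpoonup0$ in $X$. By Rellich, after passing to a subsequence, $r_k\to0$ a.e.

**Step 6: split the energy.** Since $r_k\rightharpoonup0$, $\|\nabla(\varphi+r_k)\|_2^2=\|\nabla\varphi\|_2^2+\|\nabla r_k\|_2^2+o(1)$. By the Brezis–Lieb lemma, $\|\varphi+r_k\|_{2^*}^{2^*}=\|\varphi\|_{2^*}^{2^*}+\|r_k\|_{2^*}^{2^*}+o(1)$. Therefore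
$$E_\mu(u(s_k))=E_\mu(\varphi)+E_\mu(r_k)+o(1).$$
By Step 4, $E_\mu(u(s_k))=E_\mu(u(a_k))\to E_\mu(\varphi)$, so $E_\mu(r_k)\to0$. On the other hand, as $\|r_k\|_X=\eta$,
$$E_\mu(r_k)\ge\|r_k\|_X^2-c_nS^{2^*}\|r_k\|_X^{2^*}=\eta^2\big(1-c_nS^{2^*}\eta^{2^*-2}\big)\ge\tfrac12\eta^2 ,$$
a contradiction. $\square$

Three consequences follow.

* **Defocusing sign.** For $\mu=1$, (iii) holds with $A=\infty$: by Lemma 2, $v$ coincides on $[t_1,T)$ with a global solution of Fact B. This recovers the strong continuity in Theorem 1.
* **Focusing sign below $W$, $n\ge5$.** Let $\mu=-1$. Killip–Visan (Amer. J. Math. 2010) prove that a solution with $\sup_t\|\nabla v(t)\|_2<\|\nabla W\|_2$ has finite $L^{2(n+2)/(n-2)}_{t,x}$ norm on its interval of existence. By the standard blow-up criterion it does not blow up in finite time. With these two quoted inputs, (iii) holds with $A=\|\nabla W\|_2$, so weak solutions of the focusing equation in $\mathcal W_{\|\nabla W\|_2}(I)$ are unique (in the sense of (ii)) and strongly continuous.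
* **Either sign, no size restriction.** By the equivalence of (ii) and (iii) with $A=\infty$, uniqueness of weakly continuous $\dot H^1$ solutions on arbitrary intervals fails if and only if some strong solution on some bounded $[t_1,T)$ stays bounded in $\dot H^1$ but has no strong limit at $T$, that is, if and only if there is a bounded finite-time blow-up solution.
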